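
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{The Spectra of Euclidean Distance Matrices}


\begin{abstract}
The eigenvalues of a matrix of squared Euclidean distances sum to zero, and at most one of them is positive. We prove that nothing else is forced: every list of $n$ real numbers $\lambda_1\ge 0\ge\lambda_2\ge\dots\ge\lambda_n$ with $\sum\lambda_i=0$ is the spectrum of a distance matrix. If $n$ is even and $\lambda_1>0$, the points can be placed on a sphere centered at their centroid. This follows from a construction of symmetric matrices with zero row sums and constant diagonal, in which the remaining $n-1$ eigenvalues are prescribed. Such matrices exist for all choices of these eigenvalues exactly when $n=1$ or $n$ is even. For odd $n$ we add one apex to an even configuration.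
\end{abstract}

\section{Which spectra can occur?}

A real $n\times n$ matrix $D=(d_{ij})$ is a \emph{distance matrix} if there are points $x_1,\dots,x_n$ in some $\mathbb R^r$, $1\le r\le n$, with
\[
d_{ij}=\|x_i-x_j\|^2\qquad(i,j=1,\dots,n);
\]
we say that the points \emph{generate} $D$. Points may coincide. Eigenvalues are listed with multiplicity, and $e$ (or $e_m$, to indicate the length) denotes the all-ones vector.

Two restrictions on the spectrum $\lambda_1\ge\dots\ge\lambda_n$ of $D$ are immediate. The diagonal of $D$ is zero, so $\sum\lambda_i=0$, and hence $\lambda_1\ge0$. Moreover, since $d_{ij}=\|x_i\|^2+\|x_j\|^2-2\langle x_i,x_j\rangle$, for every $y\perp e$ the first two terms drop out of the quadratic form: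
\begin{equation}\label{eq:neg}
y^TDy=-2\Bigl\|\sum_i y_ix_i\Bigr\|^2\le0 .
\end{equation}
So $D$ is negative semidefinite on the $(n-1)$-dimensional space $e^\perp$. If $n\ge2$, then by the Courant--Fischer formula $\lambda_2$ is the minimum, over all $(n-1)$-dimensional subspaces $V$, of the maximum of $y^TDy/y^Ty$ over nonzero $y\in V$. Taking $V=e^\perp$ gives $\lambda_2\le0$.

A list with $\lambda_1\ge0\ge\lambda_2\ge\dots\ge\lambda_n$ and zero sum will be called \emph{admissible} (for $n=1$ the only admissible list is $\lambda_1=0$). We study the conjecture, taken from \cite{source}, that every admissible list is the spectrum of a distance matrix. An admissible list has only $n-1$ free parameters, while $n$ points have $\binom n2$ mutual distances, so there is room. What could go wrong is that the distances are not free: the definiteness in \eqref{eq:neg} has to hold on all of $e^\perp$, together with a zero diagonal.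

Throughout we write $\mu_i=-\lambda_i$ for $i\ge2$, so that $0\le\mu_2\le\dots\le\mu_n$ and $\lambda_1=\mu_2+\dots+\mu_n$.

\paragraph{Two and three points.} For $n=2$, two points at squared distance $\lambda_1$ give the spectrum $(\lambda_1,-\lambda_1)$. For $n=3$ we look for an isosceles triangle, with squared base $\mu_2$ and squared legs $b$:
\[
D=\begin{pmatrix}0&\mu_2&b\\ \mu_2&0&b\\ b&b&0\end{pmatrix}.
\]
The vector $(1,-1,0)^T$ has eigenvalue $-\mu_2$. On its orthogonal complement, in the orthonormal basis $\frac1{\sqrt2}(1,1,0)^T$, $(0,0,1)^T$, the matrix acts as $\begin{pmatrix}\mu_2&b\sqrt2\\ b\sqrt2&0\end{pmatrix}$, with trace $\mu_2=\lambda_1-\mu_3$ and determinant $-2b^2$. The choice $b=\sqrt{\lambda_1\mu_3/2}$ makes its eigenvalues $\lambda_1$ and $-\mu_3$. The (possibly degenerate) triangle exists when a leg is at least half the base, that is, when $b\ge\mu_2/4$. This holds because $\mu_3\ge\mu_2$ and $\lambda_1\ge\mu_3$ give $b\ge\mu_3/\sqrt2\ge\mu_2/\sqrt2$.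

\medskip
These cases suggest that the answer is yes, and it is.

\begin{theorem}\label{thm:main}
Let $n\ge1$. Real numbers $\lambda_1\ge\lambda_2\ge\dots\ge\lambda_n$ are the eigenvalues of an $n\times n$ distance matrix $D$ if and only if $\lambda_1\ge0\ge\lambda_2$ (the second inequality only if $n\ge2$) and $\sum\lambda_i=0$.

Moreover, if $\lambda_1>0$ and $p$ is the number of nonzero $\lambda_i$ with $i\ge2$, the generating points can be chosen on a sphere, with affine hull of dimension exactly $p$. If $n$ is even, they can in addition be chosen so that the center of the sphere is their centroid and $De=\lambda_1e$.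
\end{theorem}

The ``only if'' part was just proved. The existence part rests on a statement about symmetric matrices in which definiteness plays no role.

\begin{theorem}\label{thm:diag}
For a positive integer $n$ the following are equivalent.
\begin{enumerate}
\item[\textup{(i)}] For all real numbers $a_1\ge\dots\ge a_{n-1}$, of any signs, there is a real symmetric $n\times n$ matrix $G$ with $Ge=0$, with eigenvalues $0,a_1,\dots,a_{n-1}$, and with all diagonal entries equal \textup{(}hence equal to $\frac1n\sum a_i$\textup{)}.
\item[\textup{(ii)}] $n=1$ or $n$ is even.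
\end{enumerate}
\end{theorem}

Section~\ref{sec:reduction} explains how such matrices $G$ produce distance matrices and why odd $n$ is different. Section~\ref{sec:six} constructs $G$ by hand for $n=4$ and $n=6$, where the idea is already complete. Sections~\ref{sec:major} and~\ref{sec:even} treat all even $n$, and Section~\ref{sec:odd} passes to odd $n$ by the cone construction that we used for the triangle. Section~\ref{sec:centered} shows that the restriction to even $n$ in the last sentence of Theorem~\ref{thm:main} is necessary.

\section{Constant diagonals and centered spheres}\label{sec:reduction}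

The simplest way to control the spectrum of $D$ is to make $e$ an eigenvector for $\lambda_1$. Then only $D$ on $e^\perp$ is left, and there it should be minus a positive semidefinite matrix $G$. The zero diagonal of $D$ becomes a constant diagonal of $G$. We use the standard fact that a positive semidefinite matrix of rank $p\ge 1$ is the Gram matrix of vectors that span $\mathbb R^p$.

\begin{proposition}\label{prop:reduction}
Let $n\ge2$, let $\mu_2,\dots,\mu_n\ge0$ have sum $\lambda_1>0$, and let $G$ be a real symmetric matrix with eigenvalues $0,\mu_2,\dots,\mu_n$, with $Ge=0$ and with constant diagonal. Then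
\[
D=\frac{\lambda_1}{n}\,ee^T-G
\]
is a distance matrix with $De=\lambda_1e$ and eigenvalues $\lambda_1,-\mu_2,\dots,-\mu_n$. It is generated by points in $\mathbb R^p$, $p=\operatorname{rank}G$, that lie on the sphere of squared radius $\lambda_1/(2n)$ about $0$, have centroid $0$, and have affine hull $\mathbb R^p$.
\end{proposition}

\begin{proof}
Since $ee^Te=ne$ and $Ge=0$, we have $De=\lambda_1e$; on $e^\perp$ we have $D=-G$, and the eigenvalues of $G$ there are $\mu_2,\dots,\mu_n$. This gives the eigenvalues of $D$. Write the positive semidefinite matrix $\frac12G$ as the Gram matrix of $x_1,\dots,x_n$ spanning $\mathbb R^p$; here $1\le p\le n-1$. The constant diagonal of $G$ has sum $\lambda_1$, so $\|x_i\|^2=\frac12G_{ii}=\frac{\lambda_1}{2n}$ and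
\[
\|x_i-x_j\|^2=\tfrac12\bigl(G_{ii}+G_{jj}-2G_{ij}\bigr)=\tfrac{\lambda_1}n-G_{ij}=d_{ij}.
\]
Finally $\|\sum x_i\|^2=\frac12e^TGe=0$, so the centroid is $0$. It lies in the affine hull, which is therefore the linear span $\mathbb R^p$.
\end{proof}

For example, if all $\mu_i$ equal $1$, then $G=I-\frac1nee^T$ has constant diagonal, and the points are the vertices of a regular simplex. For a general spectrum we need a matrix $G$ in which three things are prescribed at once: the spectrum, the diagonal, and the eigenvector $e$. Without the eigenvector, the question is answered by Horn's theorem.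

For $\nu,\delta\in\mathbb R^k$ one says that $\delta$ is \emph{majorized} by $\nu$ if $\sum\delta_i=\sum\nu_i$ and, for $1\le t<k$, the sum of the $t$ largest entries of $\delta$ is at most the sum of the $t$ largest entries of $\nu$.

\begin{theorem}[Horn \cite{horn}; see also {\cite[Thm 4.3.48]{hj}}]\label{thm:horn}
If $\delta\in\mathbb R^k$ is majorized by $\nu\in\mathbb R^k$, then there is a real symmetric matrix with eigenvalues $\nu_1,\dots,\nu_k$ and diagonal $\delta$, in any prescribed order.
\end{theorem}

A constant vector is majorized by every vector with the same sum, so the spectrum alone never obstructs a constant diagonal. Together with the condition $Ge=0$ it can.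

\begin{lemma}\label{lem:parity}
Let $n\ge3$ be odd. There is no real symmetric $n\times n$ matrix $G$ with $Ge=0$, eigenvalues $1,0,\dots,0$ and constant diagonal.
\end{lemma}

\begin{proof}
Such a $G$ would be $gg^T$ for a unit vector $g\perp e$, with $g(j)^2=\frac1n$ for all $j$, where $g(j)$ denotes the $j$-th entry. But then $\sum_jg(j)$ is $\frac1{\sqrt n}$ times a sum of $n$ signs. That sum is an odd integer, so it is not zero.
\end{proof}

This proves (i)$\Rightarrow$(ii) in Theorem~\ref{thm:diag}: for odd $n\ge3$ take $a=(1,0,\dots,0)$. For $n=1$ the matrix $G=(0)$ satisfies (i). It remains to construct $G$ for even $n$.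

\section{Folding: four and six points}\label{sec:six}

Let $n=2k$. We look for $G$ among the symmetric matrices that commute with the exchange of the first $k$ coordinates with the last $k$. These are the matrices
\begin{equation}\label{eq:fold}
G=\frac12\begin{pmatrix}P+N&P-N\\P-N&P+N\end{pmatrix},\qquad P,N\ \text{symmetric } k\times k .
\end{equation}
For $x\in\mathbb R^k$,
\begin{equation}\label{eq:foldaction}
G\binom{x}{x}=\binom{Px}{Px},\qquad G\binom{x}{-x}=\binom{Nx}{-Nx}.
\end{equation}
The vectors of the two kinds form complementary orthogonal subspaces, so the spectrum of $G$ is that of $P$ together with that of $N$. The vector $e_n$ is of the first kind. Hence \emph{the condition $Ge=0$ concerns $P$ only}: it says $Pe_k=0$ and does not restrict $N$. If the eigenvalues of $P$ and $N$ together are $0,a_1,\dots,a_{2k-1}$, then $\operatorname{tr}(P+N)=\sigma:=\sum a_i$, and $G$ has constant diagonal exactly when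
\begin{equation}\label{eq:diagcond}
P_{jj}+N_{jj}=\frac{\sigma}{k}\qquad(j=1,\dots,k).
\end{equation}
The plan is to give $P$ a diagonal that is as flat as we can manage, and to let $N$, where Horn's theorem is available, compensate for what is left.

\paragraph{Four points.} For $k=2$ put $h=\frac1{\sqrt2}(-1,1)^T$ and $P=a_2hh^T$, with constant diagonal $\frac{a_2}2$. Nothing is left over: let $N$ have diagonal entries $\frac{a_1+a_3}2$ and off-diagonal entries $\frac{a_1-a_3}2$. Its eigenvalues are $a_1$ and $a_3$.

\paragraph{Six points.} For $k=3$ the diagonal of $P$ can in general no longer be flat. Take the orthonormal basis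
\[
c=\tfrac1{\sqrt6}(-1,-1,2)^T,\qquad s=\tfrac1{\sqrt2}(1,-1,0)^T
\]
of $e_3^\perp$ and put $P=a_2cc^T+a_3ss^T$. Its diagonal is $\bigl(\frac{a_2}6+\frac{a_3}2,\ \frac{a_2}6+\frac{a_3}2,\ \frac{2a_2}3\bigr)$, that is,
\[
\frac{a_2+a_3}3\,(1,1,1)+(-\theta,-\theta,2\theta),\qquad \theta=\frac{a_2-a_3}6\ge0 .
\]
So $N$ must have eigenvalues $a_1,a_4,a_5$ and, with $\bar\nu=\frac13(a_1+a_4+a_5)$, diagonal $(\bar\nu+\theta,\bar\nu+\theta,\bar\nu-2\theta)$. Here we can write $N$ down without Horn's theorem. Put $y=\bar\nu-2\theta$ and $x=a_1+a_5-y$. We claim that $a_5\le y\le a_1$. The upper bound is clear from $y\le\bar\nu\le a_1$. For the lower bound,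
\[
2\theta=\frac{a_2-a_3}{3}\le\frac{a_1-a_5}3\le\frac{a_1+a_4-2a_5}3=\bar\nu-a_5 .
\]
So $z=\sqrt{(a_1-y)(y-a_5)}$ is real. The matrix $\begin{pmatrix}x&z\\z&y\end{pmatrix}$ has trace $a_1+a_5$ and determinant $xy-z^2=a_1a_5$, hence eigenvalues $a_1,a_5$. Let
\[
N=\begin{pmatrix}\frac{x+a_4}2&\frac{x-a_4}2&\frac z{\sqrt2}\\[2pt] \frac{x-a_4}2&\frac{x+a_4}2&\frac z{\sqrt2}\\[2pt] \frac z{\sqrt2}&\frac z{\sqrt2}&y\end{pmatrix}.
\]
Then $Ns=a_4s$, and in the orthonormal basis $\frac1{\sqrt2}(1,1,0)^T,(0,0,1)^T$ of $s^\perp$ the matrix $N$ acts as $\begin{pmatrix}x&z\\z&y\end{pmatrix}$. So $N$ has eigenvalues $a_1,a_4,a_5$. Its first two diagonal entries are $\frac12(a_1+a_5+a_4-y)=\frac12(3\bar\nu-\bar\nu+2\theta)=\bar\nu+\theta$, as required. This proves (i) for $n=6$.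

As a check, let $a=(1,1,0,0,0)$. Then $\theta=\frac16$, $\bar\nu=\frac13$, $y=z=0$, $x=1$, so $N=gg^T$ with $g=\frac1{\sqrt2}(1,1,0)^T$. The points of Proposition~\ref{prop:reduction} are $\frac12\bigl(c(j),\pm g(j)\bigr)$, $j=1,2,3$: an equilateral triangle of squared side $\frac12$ with every vertex taken twice. Its spectrum is indeed $(2,0,0,0,-1,-1)$.

\medskip
The inequality that made this work is that the gap $a_2-a_3$, which unbalances the diagonal of $P$, is at most the full spread $a_1-a_5$, which measures how far $N$ can be unbalanced. So it matters that both extreme values $a_1$ and $a_{n-1}$ go to $N$. For $a=(1,0,0,0,0)$, giving the value $1$ to $P$ would leave $N=0$, and then $P$ would need a constant diagonal, which Lemma~\ref{lem:parity} forbids for $k=3$.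

For larger $k$ two things are needed: a choice of $P$ whose diagonal deviates from its mean by no more than a controlled multiple of the spread, and a lemma saying that deviations of this size are within the reach of Horn's theorem. We begin with the lemma, which tells us what to aim for.

\section{How uneven may the diagonal be?}\label{sec:major}

\begin{lemma}\label{lem:major}
Let $k\ge2$, $\nu_1\ge\dots\ge\nu_k$, $s=\nu_1-\nu_k$ and $\bar\nu=\frac1k\sum\nu_i$. Let $\varepsilon\in\mathbb R^k$ satisfy $\sum_j\varepsilon_j=0$ and $|\varepsilon_j|\le s/k$ for all $j$. Then $\delta=(\bar\nu-\varepsilon_j)_{j=1}^k$ is majorized by $\nu$.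
\end{lemma}

\begin{proof}
The sums agree. Let $1\le t\le k-1$. The sum of any $t$ of the numbers $-\varepsilon_j$ is at most $ts/k$. It is also minus the sum of the other $k-t$ of them, hence at most $(k-t)s/k$. So the sum of the $t$ largest entries of $\delta$ is at most $t\bar\nu+\min(t,k-t)\,s/k$, and it suffices to show that
\[
S_t(\nu):=\sum_{i\le t}\nu_i-\frac tk\sum_{i\le k}\nu_i\ \ge\ \min(t,k-t)\,\frac sk .
\]
The expression $S_t$ is linear in $\nu$, so we decompose $\nu$ into steps. Let $u_r\in\mathbb R^k$ have its first $r$ entries equal to $1$ and the others equal to $0$. Then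
\[
\nu=\nu_k\,u_k+\sum_{r=1}^{k-1}(\nu_r-\nu_{r+1})\,u_r ,
\]
where the coefficients $\nu_r-\nu_{r+1}$ are nonnegative with sum $s$, and $S_t(u_k)=0$. So it is enough to prove $S_t(u_r)\ge\min(t,k-t)/k$ for $1\le r\le k-1$. Here
\[
S_t(u_r)=\min(t,r)-\frac{tr}k=\begin{cases}t(k-r)/k\ \ge\ t/k,&t\le r,\\ r(k-t)/k\ \ge\ (k-t)/k,&t\ge r,\end{cases}
\]
since $k-r\ge1$ and $r\ge1$.
\end{proof}

The bound $s/k$ cannot be replaced by a larger multiple of $s$: for $\nu=(s,\dots,s,0)$ with $s>0$ we have $\bar\nu=s-\frac sk$, and no diagonal entry can exceed the largest eigenvalue $s$, which forces $-\varepsilon_j\le s/k$.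

\section{All even orders}\label{sec:even}

We now prove (ii)$\Rightarrow$(i) in Theorem~\ref{thm:diag} for even $n$; the case $n=1$ was settled in Section~\ref{sec:reduction}. Let $n=2k$ and $a_1\ge\dots\ge a_{2k-1}$, with $\sigma=\sum a_i$. We use \eqref{eq:fold} and distribute the eigenvalues as
\[
P:\ 0,\,a_2,\dots,a_k,\qquad\qquad N:\ \nu=(a_1,a_{k+1},\dots,a_{2k-1}).
\]
Thus $N$ receives $k$ numbers, both extremes among them. If $k=1$, take $P=(0)$ and $N=(a_1)$; then \eqref{eq:diagcond} holds since $\sigma=a_1$, and \eqref{eq:foldaction} gives all that is claimed. From now on let $k\ge2$.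

By Lemma~\ref{lem:major} the target for $P$ is a deviation of at most $(a_1-a_{2k-1})/k$ on the diagonal. In a Fourier basis the eigenvectors come in cosine--sine pairs, and the entrywise squares of the two vectors in a pair have constant sum. A pair therefore unbalances the diagonal only through the difference of its two eigenvalues. If each pair receives neighboring eigenvalues, these differences are disjoint gaps and add up to at most $a_2-a_k$.

\paragraph{The matrix $P$.} For integers $1\le m<k/2$ and $1\le j\le k$ put
\[
c_m(j)=\sqrt{\tfrac2k}\,\cos\tfrac{2\pi mj}k,\qquad s_m(j)=\sqrt{\tfrac2k}\,\sin\tfrac{2\pi mj}k,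
\]
and, if $k$ is even, also $h(j)=(-1)^j/\sqrt k$. These are $k-1$ vectors. Together they form an orthonormal basis of $e_k^\perp$. Indeed, summing the powers of a $k$-th root of unity different from $1$ gives
\[
\sum_{j=1}^k\exp\bigl(2\pi\sqrt{-1}\,\ell j/k\bigr)=0\qquad\text{for every integer $\ell$ not divisible by $k$.}
\]
Hence $\sum_j\cos\frac{2\pi\ell j}k=0$ for such $\ell$, and $\sum_j\sin\frac{2\pi\ell j}k=0$ for all integers $\ell$. Up to a constant factor, $h$ is the cosine vector with $m=k/2$. The product-to-sum formulas turn the inner product of two different vectors, with indices $m$ and $m'$, into such sums with frequencies $\ell=m\pm m'$. If $m\ne m'$, then $0<m+m'<k$ and $0<|m-m'|<k$, and if $m=m'$, the two vectors are $c_m$ and $s_m$ and only sine sums occur; so the inner product vanishes. Orthogonality to $e_k$ is the case $\ell=m$. The norms are $1$ because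
\begin{equation}\label{eq:squares}
c_m(j)^2=\tfrac1k\bigl(1+\cos\tfrac{4\pi mj}k\bigr),\qquad s_m(j)^2=\tfrac1k\bigl(1-\cos\tfrac{4\pi mj}k\bigr),\qquad h(j)^2=\tfrac1k,
\end{equation}
and $0<2m<k$ for $m<k/2$. Now let
\[
P=\sum_{1\le m<k/2}\bigl(a_{2m}\,c_mc_m^T+a_{2m+1}\,s_ms_m^T\bigr)\quad\bigl(+\,a_k\,hh^T\text{ if $k$ is even}\bigr).
\]
For odd $k$ the index $m$ runs up to $\frac{k-1}2$ and the sum uses $a_2,\dots,a_k$ once each; for even $k$ it runs up to $\frac k2-1$, uses $a_2,\dots,a_{k-1}$, and the last term uses $a_k$. So $Pe_k=0$, and the other eigenvalues of $P$ are $a_2,\dots,a_k$. By \eqref{eq:squares},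
\[
P_{jj}=\frac1k\sum_{i=2}^ka_i+\varepsilon_j,\qquad \varepsilon_j=\frac1k\sum_{1\le m<k/2}(a_{2m}-a_{2m+1})\cos\frac{4\pi mj}k .
\]
Summing over $j$ and comparing with $\operatorname{tr}P=\sum_{i=2}^ka_i$ gives $\sum_j\varepsilon_j=0$. Since the $a_i$ decrease,
\begin{equation}\label{eq:eps}
|\varepsilon_j|\le\frac1k\sum_{1\le m<k/2}(a_{2m}-a_{2m+1})\le\frac{a_2-a_k}k\le\frac{a_1-a_{2k-1}}k .
\end{equation}

\paragraph{The matrix $N$.} Condition \eqref{eq:diagcond} asks for the diagonal
\[
N_{jj}=\frac\sigma k-P_{jj}=\frac1k\Bigl(\sigma-\sum_{i=2}^ka_i\Bigr)-\varepsilon_j=\bar\nu-\varepsilon_j,\qquad\bar\nu=\frac1k\sum_i\nu_i,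
\]
because $\sigma-\sum_{i=2}^ka_i=\sum\nu_i$. The entries of $\nu$ are in decreasing order, with spread $s=\nu_1-\nu_k=a_1-a_{2k-1}$, and \eqref{eq:eps} says $|\varepsilon_j|\le s/k$. By Lemma~\ref{lem:major} and Horn's theorem (Theorem~\ref{thm:horn}) there is a symmetric $N$ with eigenvalues $\nu_1,\dots,\nu_k$ and this diagonal.

\paragraph{Conclusion.} Define $G$ by \eqref{eq:fold}. By \eqref{eq:foldaction} its eigenvalues are those of $P$ and of $N$, namely $0,a_1,\dots,a_{2k-1}$, and $Ge_n=0$ since $Pe_k=0$. By \eqref{eq:diagcond} every diagonal entry is $\frac12\cdot\frac\sigma k=\frac\sigma n$. This completes the proof of Theorem~\ref{thm:diag}.\qed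

\begin{remark}
The bound $|\varepsilon_j|\le s/k$ can be attained: for $n=6$ and $a=(1,1,0,0,0)$, the doubled triangle of Section~\ref{sec:six}, we have $\varepsilon_3=2\theta=\frac13=\frac sk$. The diagonal entry $N_{33}=0$ is then the smallest eigenvalue of $N$, so it could not be any smaller.
\end{remark}

\section{Odd orders: adding an apex}\label{sec:odd}

We complete the proof of Theorem~\ref{thm:main}. Let $(\lambda_1,\dots,\lambda_n)$ be admissible. If $\lambda_1=0$, all $\lambda_i$ vanish, and $n$ equal points generate $D=0$; this includes $n=1$. So let $\lambda_1>0$, hence $n\ge2$, and let $p\ge1$ be the number of nonzero $\mu_i$.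

\paragraph{Even $n$.} Theorem~\ref{thm:diag}, applied to $\mu_n\ge\dots\ge\mu_2$, gives a matrix $G$ as in Proposition~\ref{prop:reduction}, of rank $p$. The proposition gives all assertions of Theorem~\ref{thm:main}.

\paragraph{Odd $n\ge3$.} Lemma~\ref{lem:parity} shows that the same route is not available for every spectrum. Instead we proceed as for the isosceles triangle: realize all but one of the $\mu_i$ by $m=n-1$ points on a sphere about their centroid, and place the last point on the axis through the center. A point at the same distance from all others borders the distance matrix by a multiple of $e_m$. Because $e_m$ is an eigenvector of the old matrix, the eigenvectors orthogonal to it survive, and only a $2\times2$ block changes. Two choices matter. The old configuration has an even number of points, so that the centered form is available. And the value left for the apex is the largest, $\mu=\mu_n$, so that the prescribed distance to the apex is at least the radius of the sphere. (If we left out a value $\mu=0$, then the formula for $b$ below would give $b=0$, while the sphere of the other points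 would have positive radius.)

Put $\rho=\mu_2+\dots+\mu_{n-1}=\lambda_1-\mu\ge0$. Since $\mu$ is the largest of $m$ numbers with sum $\lambda_1$,
\begin{equation}\label{eq:mu}
\mu\ge\frac{\lambda_1}m>0 .
\end{equation}
So exactly $p-1$ of the numbers $\mu_2,\dots,\mu_{n-1}$ are nonzero. We claim that there is an $m\times m$ distance matrix $D_0$ with $D_0e_m=\rho e_m$ and eigenvalues $\rho,-\mu_2,\dots,-\mu_{n-1}$, generated by points $x_1,\dots,x_m\in\mathbb R^{p-1}$ with $\sum x_i=0$ and $\|x_i\|^2=\frac\rho{2m}$, whose affine hull has dimension $p-1$. If $\rho>0$, this follows from Theorem~\ref{thm:diag} and Proposition~\ref{prop:reduction}, applied to the $m-1$ numbers $\mu_2,\dots,\mu_{n-1}$. If $\rho=0$, then $p=1$ and we take $D_0=0$ and all points equal to $0$ in $\mathbb R^0=\{0\}$. Define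
\[
D=\begin{pmatrix}D_0&b\,e_m\\ b\,e_m^T&0\end{pmatrix},\qquad b=\sqrt{\frac{\lambda_1\mu}m}.
\]

\emph{Spectrum.} Since $D_0$ is symmetric and $e_m$ is an eigenvector for $\rho$, the space $e_m^\perp$ has an orthonormal basis of eigenvectors $f_i$ of $D_0$ with eigenvalues $-\mu_i$, $i=2,\dots,n-1$. As $e_m^Tf_i=0$, we have $D\binom{f_i}0=-\mu_i\binom{f_i}0$. On the orthogonal complement of these vectors, with orthonormal basis $\binom{e_m/\sqrt m}0,\binom01$, the matrix $D$ acts as
\[
\begin{pmatrix}\rho&b\sqrt m\\ b\sqrt m&0\end{pmatrix}.
\]
Its trace is $\rho=\lambda_1-\mu$ and its determinant is $-mb^2=-\lambda_1\mu$, so its eigenvalues are $\lambda_1$ and $-\mu$. Hence $D$ has eigenvalues $\lambda_1,-\mu_2,\dots,-\mu_n$.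

\emph{Points.} By \eqref{eq:mu} and $\rho\le\lambda_1$,
\[
b\ge\frac{\lambda_1}m>\frac{\lambda_1}{2m}\ge\frac\rho{2m},
\]
so $H=\sqrt{b-\frac\rho{2m}}$ is a positive number. The points $(x_1,0),\dots,(x_m,0),(0,H)$ of $\mathbb R^{p-1}\times\mathbb R=\mathbb R^p$ generate $D$, because $\|(x_i,0)-(0,H)\|^2=\frac\rho{2m}+H^2=b$.

\emph{Dimension and sphere.} Since $H\ne0$, the affine hull has dimension $(p-1)+1=p$. The point $(0,\tau)$ with
\[
\tau=\frac{H^2-\frac\rho{2m}}{2H}
\]
has the same distance from all $n$ points, because $H^2-2H\tau=\frac\rho{2m}$ gives $(H-\tau)^2=\frac\rho{2m}+\tau^2$. So the points lie on a sphere. This completes the proof of Theorem~\ref{thm:main}.\qed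

\medskip
The apex step cannot replace the construction for even $n$: it would start from an odd configuration with constant row sums, and for some spectra there is none, as we now show.

\section{When can the center be the centroid?}\label{sec:centered}

We first note that, for $D\ne0$, constant row sums amount to a sphere centered at the centroid. Suppose that $x_1,\dots,x_n$ generate $D\ne0$ and, after a translation, have centroid $0$. Then
\[
(De)_i=\sum_j\bigl(\|x_i\|^2+\|x_j\|^2-2\langle x_i,x_j\rangle\bigr)=n\|x_i\|^2+\sum_j\|x_j\|^2 .
\]
So $e$ is an eigenvector of $D$ if and only if all $\|x_i\|$ are equal, that is, if and only if the points lie on a sphere centered at their centroid. In that case the eigenvalue is the common row sum, which is positive because $D\ne0$ has nonnegative entries. Since $\lambda_2\le0$, it is $\lambda_1$, and so $De=\lambda_1e$.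

\begin{corollary}\label{cor:centered}
Every admissible list of length $n$ is the spectrum of a distance matrix $D$ with $De=\lambda_1e$ if and only if $n=1$ or $n$ is even. For odd $n\ge3$ the list $(1,0,\dots,0,-1)$ is not even the spectrum of a real symmetric matrix $D$ with zero diagonal and $De=e$.
\end{corollary}

\begin{proof}
For even $n$ and $\lambda_1>0$ this is Theorem~\ref{thm:main}; if $\lambda_1=0$, in particular if $n=1$, take $D=0$. Now let $n\ge3$ be odd, and suppose that $D$ is real symmetric with zero diagonal, spectrum $(1,0,\dots,0,-1)$ and $De=e$. Then $G=\frac1nee^T-D$ satisfies $Ge=0$ and agrees with $-D$ on $e^\perp$, so its eigenvalues are $1,0,\dots,0$. Its diagonal is constant, equal to $\frac1n$. This contradicts Lemma~\ref{lem:parity}.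
\end{proof}

For $n=3$ this is visible directly for distance matrices: a nonzero $3\times3$ distance matrix with constant row sums belongs to an equilateral triangle, so its spectrum is a multiple of $(2,-1,-1)$. The spectrum $(1,0,-1)$ is realized, by Section~\ref{sec:odd}, by two coinciding points and a third one at squared distance $1/\sqrt2$.

\begin{thebibliography}{9}

\bibitem{source}
\emph{Methods for Constructing Distance Matrices and the Inverse Eigenvalue Problem},
\url{http://www.people.vcu.edu/~rbreams/research/distmat.pdf}.

\bibitem{horn}
A. Horn, Amer. J. Math. \textbf{76} (1954), 620--630.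

\bibitem{hj}
Horn and Johnson, \emph{Matrix Analysis}, 2nd ed.

\end{thebibliography}

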